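\title{Genus distributions of graphs of bounded treewidth without a degree bound}

\begin{abstract}
The genus distribution of a connected graph counts its cellular embeddings in the orientable surface of each genus. We show that for every fixed $k$ it can be computed in polynomial time on graphs of treewidth at most $k$, with no bound on the vertex degrees. Given a tree decomposition of width at most $k$, the running time is $(2\Delta+2)^{O((k+1)^2)}(n+m)^{O(1)}$ for a graph with $n$ vertices, $m$ edges and maximum degree $\Delta$. The same bound holds for embeddings in all closed surfaces. The condition that the rotation at a vertex be a single cycle is replaced by a signed sum over all permutations of two classes of half-edges. The face-counting polynomial then becomes an expectation over Gaussian and Grassmann variables, and vertices are eliminated one at a time by integration by parts, inside an algebra with $O((k+1)^2)$ generators.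
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a connected graph with vertex set $V$ and edge set $E(G)$; loops and multiple edges are allowed. Write $n=|V|$, $m=|E(G)|$, let $d_v$ be the degree of $v$, a loop counting twice, and let $\Delta=\max_v d_v$. An embedding of $G$ in a closed surface is \emph{cellular} if every face is an open disk. The \emph{genus distribution} of $G$ is the sequence $g_0(G),g_1(G),\dots$, where $g_i(G)$ is the number of cellular embeddings of $G$ in the orientable surface of genus $i$.

These embeddings are counted through a combinatorial description. Cut every edge into two half-edges, or \emph{darts}. Let $H$ be the set of the $2m$ darts, $H_v$ the set of the $d_v$ darts at $v$, and $\alpha$ the involution of $H$ that swaps the two darts of each edge. A \emph{rotation system} is a permutation $\sigma$ of $H$ whose cycles are exactly the sets $H_v$; it records the cyclic order of the darts around each vertex. It determines a cellular embedding in an oriented surface, whose faces are the cycles of $\sigma\alpha\colon h\mapsto\sigma(\alpha(h))$: to walk along a face, cross an edge, turn to the next dart of the rotation, and repeat. The number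 $g_i(G)$ is the number of rotation systems whose embedding has genus $i$. Writing $\operatorname{cyc}$ for the number of cycles of a permutation, put
\[
P_G(x)=\sum_{\sigma}x^{\operatorname{cyc}(\sigma\alpha)},
\]
the sum over all rotation systems. By Euler's formula an embedding of genus $i$ has $m-n+2-2i$ faces, so
\begin{equation}\label{eq:euler}
g_i(G)=[x^{\,m-n+2-2i}]\,P_G(x).
\end{equation}
There are $\prod_v(d_v-1)!$ rotation systems, so enumeration is hopeless already for the \emph{bouquet} $B_m$, the graph with one vertex and $m$ loops.

A \emph{tree decomposition} of $G$ is a tree whose nodes $t$ carry sets $\operatorname{bag}(t)\subseteq V$ such that the two ends of every non-loop edge lie in a common bag and, for every vertex $v$, the nodes whose bags contain $v$ form a nonempty subtree. Its \emph{width} is the largest bag size minus one, and the \emph{treewidth} of $G$ is the least width of a decomposition. Loops and parallel edges do not affect the treewidth; the bouquet has treewidth $0$. A decomposition given as input is assumed to have at most $n$ nodes, which is no restriction (Section~\ref{sec:algorithm}).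

It is known that for fixed $k$ and $d$ the genus distribution of graphs of treewidth at most $k$ and maximum degree at most $d$ can be computed in time $O(n^2)$, with a constant depending on $k$ and $d$. The following problem is posed in \cite{source}: \emph{for each fixed $k$, is there an algorithm that computes the genus distribution of every connected graph of treewidth at most $k$, with no bound on the degrees, in time polynomial in $n+m$?}

To see what a degree bound buys, consider dynamic programming along the decomposition. Suppose a part of $G$ has been processed that meets the rest only in the vertices of one bag, and that rotations have been chosen at all its other vertices. The face walks that are not yet closed are \emph{segments}, each starting at a dart of a bag vertex and ending at such a dart, and they define a permutation $\beta$ of these darts. If degrees are bounded there are boundedly many $\beta$. If not, one can only exploit symmetry: the set of cyclic permutations of $H_v$ is invariant under conjugation, so $\beta$ matters only up to relabeling the darts at each bag vertex. For a single bag vertex with $d$ darts this leaves the cycle type of $\beta$, a partition of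 $d$, and the number of partitions of $d$ grows faster than any polynomial. One might therefore expect a negative answer. The answer is positive, and no complexity hypothesis is involved.

\begin{theorem}\label{thm:main}
There is a deterministic algorithm that, given a connected graph $G$ and a tree decomposition of $G$ of width at most $k$, computes $(g_i(G))_{i\ge0}$ in time
\[
(2\Delta+2)^{O((k+1)^2)}\,(n+m)^{O(1)},
\]
with absolute constants in both $O$-terms. Consequently, for each fixed $k$ the genus distribution of connected graphs of treewidth at most $k$, and in particular their minimum and maximum genus, can be computed in time polynomial in $n+m$.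
\end{theorem}

The second sentence follows from the first: for fixed $k$ a decomposition of width at most $k$ is found in linear time \cite{Bodlaender}, one has $\Delta\le 2m$, and the minimum and maximum genus are the least and greatest $i$ with $g_i(G)>0$.

The \emph{Euler genus} of a closed surface is $2$ minus its Euler characteristic. The \emph{total embedding distribution} of $G$ consists of the numbers of orientable and of nonorientable cellular embeddings of each Euler genus, counted in the usual way, which Section~\ref{sec:all} recalls.

\begin{theorem}\label{thm:all}
There is a deterministic algorithm that, given a connected graph $G$ and a tree decomposition of $G$ of width at most $k$, computes the total embedding distribution of $G$ in time $(2\Delta+2)^{O((k+1)^2)}(n+m)^{O(1)}$, with absolute constants in both $O$-terms. For each fixed $k$ this is polynomial in $n+m$.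
\end{theorem}

The proof enlarges the symmetry. If the rotation at $v$ ranged over \emph{all} permutations of $H_v$, the starting and the ending darts of the segments could be relabeled independently, and only the number of segments from each bag vertex to each other would matter. That is a table of $(k+1)^2$ integers between $0$ and $\Delta$, and there are polynomially many such tables. The same holds, up to sign, for a sum over all permutations weighted by their signs. Section~\ref{sec:signed} expresses the cyclicity condition through sums of these two kinds. Section~\ref{sec:gauss} encodes them as expectations over commuting and anticommuting variables, which take care of the multiplicities and the signs. Section~\ref{sec:elim} turns integration by parts into rewriting rules on polynomials in scalar products, whose exponents are the tables just described, and Section~\ref{sec:algorithm} runs the rules along the tree decomposition.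

If $m=0$ then $n=1$ and $g_0=1$. From now on $m\ge1$, so that $d_v\ge1$ for all $v$ because $G$ is connected.

\section{From cyclic permutations to all permutations}\label{sec:signed}

For the bouquet, the sum over all permutations is trivial. For every $r\ge0$,
\begin{equation}\label{eq:factorials}
\sum_{\rho\in\operatorname{Sym}(r)}x^{\operatorname{cyc}(\rho)}=x^{\overline{r}},
\qquad
\sum_{\rho\in\operatorname{Sym}(r)}\operatorname{sgn}(\rho)\,x^{\operatorname{cyc}(\rho)}=x^{\underline{r}},
\end{equation}
where $x^{\overline r}=x(x+1)\cdots(x+r-1)$ and $x^{\underline r}=x(x-1)\cdots(x-r+1)$: the last element is either a fixed point, which gives a factor $x$, or is inserted into a cycle after one of the other $r-1$ elements, which keeps the number of cycles and changes the sign. As $\pi$ ranges over $\operatorname{Sym}(H)$ so does $\pi\alpha$, hence $\sum_\pi x^{\operatorname{cyc}(\pi\alpha)}=x^{\overline{2m}}$. The whole difficulty is to discard the permutations with more than one cycle, and the next lemma does so by cancellation.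

\begin{lemma}\label{lem:cycle}
Let $\pi$ be a permutation of a finite set $X$ and let $r\in X$. Then
\[
\sum_{S\subseteq X\setminus\{r\},\ \pi(S)=S}(-1)^{\operatorname{cyc}(\pi|_S)}=
\begin{cases}1&\text{if $\pi$ is a single cycle,}\\0&\text{otherwise.}\end{cases}
\]
\end{lemma}

\begin{proof}
The invariant sets that avoid $r$ are the unions of cycles not containing $r$. Each such cycle is either left out, with weight $1$, or included, with weight $-1$, so the sum is the product of $1-1$ over these cycles. The product is empty exactly when $\pi$ is a single cycle.
\end{proof}

The marked point is essential: without it the cycle through $r$ would contribute a factor $1-1$ as well, and the sum would always vanish. So fix a \emph{root dart} $r_v\in H_v$ for each $v$, which is possible since $d_v\ge1$. Sum $x^{\operatorname{cyc}(\pi\alpha)}$ over all $\pi\in\prod_v\operatorname{Sym}(H_v)$, insert the factor of Lemma~\ref{lem:cycle} at every vertex, and exchange the order of summation. A cycle of length $\ell$ has sign $(-1)^{\ell-1}$, so $(-1)^{\operatorname{cyc}(\pi|_S)}=(-1)^{|S|}\operatorname{sgn}(\pi|_S)$, and we obtain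
\begin{equation}\label{eq:signed}
P_G(x)=\sum_{S}(-1)^{|S|}\sum_{\pi}\operatorname{sgn}(\pi|_S)\,x^{\operatorname{cyc}(\pi\alpha)},
\end{equation}
where $S$ runs over the subsets of $H$ containing no root dart and $\pi$ over the group $\prod_v\operatorname{Sym}(H_v\setminus S)\times\operatorname{Sym}(H_v\cap S)$. For fixed $S$ the darts at $v$ fall into an \emph{even} class $H_v\setminus S$ and an \emph{odd} class $H_v\cap S$, and each class is permuted freely, the odd one with sign.

\begin{example}\label{ex:B2}
Let $G=B_2$, with $\alpha=(a\,a')(b\,b')$ and root dart $a$. We evaluate the eight terms of \eqref{eq:signed}.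
\begin{itemize}
\item $S=\emptyset$ gives $x^{\overline4}$.
\item Let $S=\{h\}$. Then $\pi$ fixes $h$, so $\pi\alpha$ sends $\alpha h$ to $h$ and $h$ to $\pi(\alpha h)$. Deleting $h$ from its cycle keeps the number of cycles and yields $\rho=\pi\tau$ on $H\setminus\{h\}$, where $\tau$ fixes $\alpha h$ and swaps the darts of the other loop. As $\rho$ ranges over all permutations of three elements, each of the three sets $S$ gives $-x^{\overline3}$.
\item For $S=\{b,b'\}$ the two loops are independent and give $(x+x^2)(x-x^2)=-x^{\overline2}\,x^{\underline2}$.
\item For $S=\{a',b\}$ the permutations $\mathrm{id}$, $(a'\,b)$, $(a\,b')$, $(a'\,b)(a\,b')$ have signs $+,-,+,-$ on $S$, and $\pi\alpha$ has $2,1,1,2$ cycles. The total is $0$, and exchanging $b$ and $b'$ shows the same for $S=\{a',b'\}$.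
\item For $S=\{a',b,b'\}$, $\pi$ fixes $a$. Deleting $a$ yields $\rho=\pi|_S\,(b\,b')$, of sign opposite to that of $\pi|_S$, so the term is $(-1)^3\cdot(-x^{\underline3})=x^{\underline3}$.
\end{itemize}
Altogether
\[
P_{B_2}(x)=x^{\overline4}-3x^{\overline3}-x^{\overline2}x^{\underline2}+x^{\underline3}=4x^3+2x,
\]
so $g_0=4$ and $g_1=2$ by \eqref{eq:euler}. Indeed, of the six rotations exactly $(a\,b\,a'\,b')$ and $(a\,b'\,a'\,b)$ interleave the two loops and have a single face.
\end{example}

Each inner sum in the example depends only on how many loops have both darts even, both odd, or one of each. Formula \eqref{eq:signed} has $2^{2m-n}$ outer terms, so this collapse has to be made systematic.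

\section{A Gaussian--Grassmann formula for $P_G$}\label{sec:gauss}

The quantity $\operatorname{cyc}(\pi\alpha)$ is global. It becomes local when $x$ is a positive integer $N$, because $N^{\operatorname{cyc}(\pi\alpha)}$ counts colorings of the darts with $N$ colors that are constant along cycles. For a fixed coloring, the sum over the permutations of one class is a permanent or a determinant of a $0$--$1$ matrix. These are the moments of commuting and of anticommuting Gaussian variables, and writing them as moments lets the sums over colorings and over $S$ factorize over the edges.

\subsection*{Supercommutative rings}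
The \emph{free supercommutative algebra} over a commutative ring $R$ on a finite set of even and odd generators is the tensor product of the polynomial algebra on the even generators with the exterior algebra on the odd ones. After ordering the generators, it has as an $R$-basis the ordered monomials with arbitrary exponents on even generators and exponents in $\{0,1\}$ on odd ones. The \emph{parity} $|f|\in\{0,1\}$ of a monomial is the number of its odd factors modulo $2$; an element is even or odd if all its monomials are. For such homogeneous elements $fg=(-1)^{|f||g|}gf$, and every odd element has square $0$ (odd monomials anticommute and have square $0$). A \emph{superderivation of parity $\varepsilon$} is a linear map $D$ that shifts parity by $\varepsilon$ and satisfies $D(fg)=D(f)g+(-1)^{\varepsilon|f|}fD(g)$; it is determined by its values on generators. For a generator $\theta$, the partial derivative $\partial_\theta$ is the superderivation of parity $|\theta|$ with $\partial_\theta\theta=1$ that kills the other generators. For even $\theta$ it is the usual derivative; for odd $\theta$ it sends $f_0+\theta f_1$ to $f_1$ when $f_0,f_1$ do not contain $\theta$.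

\subsection*{The expectation}
A \emph{type} is a pair $p=(v,s)$ with $v\in V$ and $s\in\{0,1\}$, of parity $|p|=s$; types name the classes of darts in \eqref{eq:signed}. Fix an integer $N\ge1$ and let $\Lambda$ be the free supercommutative $\mathbb Z$-algebra on variables $p_i,\bar p_i$ of parity $|p|$, for all types $p$ and all colors $1\le i\le N$. Let $\Lambda_p$ be the subring generated by the variables of type $p$ and $\Lambda_{\hat p}$ the subring generated by the others. The monomials $\prod_{i=1}^N\bar p_i^{\,a_i}p_i^{\,b_i}$, with factors ordered by $i$ and with $a_i,b_i\in\{0,1\}$ if $p$ is odd, form a basis of $\Lambda$ as a left $\Lambda_{\hat p}$-module. Define the left $\Lambda_{\hat p}$-linear map $\mathbb E_p\colon\Lambda\to\Lambda_{\hat p}$ by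
\begin{equation}\label{eq:defE}
\mathbb E_p\Big[\prod_{i=1}^N\bar p_i^{\,a_i}p_i^{\,b_i}\Big]=\prod_{i=1}^N\delta_{a_i,b_i}\,a_i!\,.
\end{equation}
For even $p$ these are the moments of $N$ independent standard complex Gaussian variables $p_i$ with conjugates $\bar p_i$; for odd $p$ they are the Grassmann analog. Only the algebraic definition is used below.

A monomial of $\Lambda_p$ with nonzero expectation has even length, hence is even and commutes with everything. This has three consequences. First, $\mathbb E_p$ is also right $\Lambda_{\hat p}$-linear. Second, every monomial of $\Lambda$ is $\pm\prod_qf_q$ with $f_q$ a monomial of $\Lambda_q$, and $\mathbb E_p$ replaces the factor $f_p$ by the integer $\mathbb E_p[f_p]$; hence the maps $\mathbb E_p$ commute, and their composition $\mathbb E\colon\Lambda\to\mathbb Z$ satisfies $\mathbb E[\prod_qf_q]=\prod_q\mathbb E_q[f_q]$ for $f_q\in\Lambda_q$. Third,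
\begin{equation}\label{eq:split}
\mathbb E_p[\bar p_i^{\,a}p_i^{\,b}w]=\delta_{a,b}\,a!\;\mathbb E_p[w]
\end{equation}
for every monomial $w\in\Lambda_p$ without variables of color $i$: both sides vanish if $a\ne b$, and otherwise $\bar p_i^{\,a}p_i^{\,a}$ is even and moves to its place without a sign.

\begin{lemma}[Wick formula]\label{lem:wick}
For all colors $a_1,\dots,a_r,b_1,\dots,b_r$,
\[
\mathbb E_p\Big[\prod_{l=1}^r\bar p_{a_l}p_{b_l}\Big]=\sum_{\rho\in\operatorname{Sym}(r)}\operatorname{sgn}(\rho)^{|p|}\prod_{l=1}^r\delta(a_{\rho(l)},b_l).
\]
\end{lemma}

\begin{proof}
The right side is the permanent ($p$ even) or the determinant ($p$ odd) of the matrix $(\delta(a_j,b_l))_{j,l}$. If the multisets $\{a_l\}$ and $\{b_l\}$ differ, both sides vanish. Otherwise we may assume $b_l=a_l$ for all $l$, because exchanging two of the $b_l$ multiplies both sides by $(-1)^{|p|}$. For even $p$, both sides equal $\prod_i\mu_i!$, where $\mu_i$ is the multiplicity of color $i$. For odd $p$, if a color is repeated then the monomial is $0$ and the matrix has two equal rows; if not, the left side is $1$ by \eqref{eq:split} and the matrix is the identity.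
\end{proof}

\subsection*{Edge factors}
For types $p,q$ define the scalar product $z_{pq}=\sum_{i=1}^N\bar p_iq_i$, of parity $|p|+|q|$. For an edge $e=\{h,h'\}$ with $h\in H_u$ and $h'\in H_v$, possibly $u=v$, let
\begin{equation}\label{eq:Fe}
F_e=\sum_{p,q}(-1)^{|p|}\,z_{pq}\,z_{qp},
\end{equation}
where $p$ runs over $(u,0),(u,1)$, or only over $(u,0)$ if $h$ is a root dart, and $q$ runs over $(v,0),(v,1)$, or only over $(v,0)$ if $h'$ is a root dart. The element $F_e$ is even. It does not depend on which dart is called $h$, since $(-1)^{|q|}z_{qp}z_{pq}=(-1)^{|q|}(-1)^{|p|+|q|}z_{pq}z_{qp}=(-1)^{|p|}z_{pq}z_{qp}$.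

\begin{proposition}\label{prop:formula}
$P_G(N)=\mathbb E\big[\prod_{e}F_e\big]$ for every integer $N\ge1$.
\end{proposition}

\begin{proof}
A coloring $c\colon H\to\{1,\dots,N\}$ is constant on the cycles of $\pi\alpha$ if and only if $c(\pi\alpha g)=c(g)$ for all darts $g$, that is, with $h=\alpha g$, if and only if $c(\pi h)=c(\alpha h)$ for all $h$. Hence
\[
N^{\operatorname{cyc}(\pi\alpha)}=\sum_{c}\prod_{h\in H}\delta\big(c(\pi h),c(\alpha h)\big).
\]
Fix $S$ as in \eqref{eq:signed} and give $h\in H_v$ the type $\tau(h)=(v,1)$ if $h\in S$ and $\tau(h)=(v,0)$ otherwise. Fix also $c$. The sum over $\pi$ factorizes over the types. For a type $p$ with darts $h_1,\dots,h_r$, apply Lemma~\ref{lem:wick} with $a_l=c(h_l)$ and $b_l=c(\alpha h_l)$. This gives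
\[
\sum_\pi\operatorname{sgn}(\pi|_S)\prod_h\delta\big(c(\pi h),c(\alpha h)\big)
=\prod_p\mathbb E_p\Big[\prod_{\tau(h)=p}\bar p_{c(h)}\,p_{c(\alpha h)}\Big]
=\mathbb E\Big[\prod_{h\in H}\overline{\tau(h)}_{c(h)}\,\tau(h)_{c(\alpha h)}\Big].
\]
The factor of each dart is even, so the factors may be grouped by edges, and the sum over $c$ factorizes over the edges. An edge whose darts have types $p,q$ and colors $i,j$ contributes $\sum_{i,j}\bar p_ip_j\bar q_jq_i$. Moving $q_i$ to the left past $p_j\bar q_j$ gives the sign $(-1)^{|q|(|p|+|q|)}$, and $p_j\bar q_j=(-1)^{|p||q|}\bar q_jp_j$. The product of the two signs is $(-1)^{|q|}$, so the contribution is $(-1)^{|q|}z_{pq}z_{qp}$. Only the commutation rule was used, so this holds for loops as well, including $p=q$. The factor $(-1)^{|S|}$ is the product of $(-1)^{|p|+|q|}$ over the edges, which turns the contribution into $(-1)^{|p|}z_{pq}z_{qp}$. Finally, choosing $S$ means choosing the type of every dart independently, root darts being even, so the sum over $S$ of the product of these contributions is $\prod_eF_e$.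
\end{proof}

The proof shows how to read the formula. The factor $z_{pq}$ stands for a segment of a face walk that leaves through a dart of type $p$ and arrives at a dart of type $q$; an edge provides one segment in each direction. Applying $\mathbb E_p$ sums over all ways of joining the segments that arrive at type $p$ to those that leave from it.

\section{Eliminating a type}\label{sec:elim}

The number of variables of $\Lambda$ grows with $N$, so we cannot afford to compute in $\Lambda$. We show that $\mathbb E_p$ maps polynomials in the $z$'s to polynomials in the $z$'s, by rules in which $N$ enters only as a scalar.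

\begin{lemma}[integration by parts]\label{lem:ibp}
$\mathbb E_p[p_if]=(-1)^{|p|}\,\mathbb E_p[\partial_{\bar p_i}f]$ for all $f\in\Lambda$.
\end{lemma}

\begin{proof}
Let $f=gf'$ with monomials $g\in\Lambda_{\hat p}$ and $f'\in\Lambda_p$. Then $p_igf'=(-1)^{|p||g|}gp_if'$ and $\partial_{\bar p_i}(gf')=(-1)^{|p||g|}g\,\partial_{\bar p_i}f'$, so by left linearity we may take $f=\bar p_i^{\,a}p_i^{\,b}w$ with $w\in\Lambda_p$ free of color $i$. We use \eqref{eq:split}. If $a=0$, both sides vanish. Let $a\ge1$. For even $p$ the left side is $\delta_{a,b+1}\,a!\,\mathbb E_p[w]$ and the right side is $a\,\delta_{a-1,b}\,(a-1)!\,\mathbb E_p[w]$. For odd $p$ we have $a=1$. If $b=1$, then $p_if=0$ and $\mathbb E_p[\partial_{\bar p_i}f]=\mathbb E_p[p_iw]=0$. If $b=0$, then $p_if=-\bar p_ip_iw$ and $\partial_{\bar p_i}f=w$, so both sides equal $-\mathbb E_p[w]$.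
\end{proof}

Fix $p$. For a type $q$ let $D_q=\sum_i\bar q_i\,\partial_{\bar p_i}$. It is a superderivation of parity $|p|+|q|$: in the second Leibniz term, $\partial_{\bar p_i}$ passes $f$ with sign $(-1)^{|p||f|}$ and $\bar q_i$ passes $f$ with sign $(-1)^{|q||f|}$. It replaces a letter $\bar p$ by $\bar q$:
\begin{equation}\label{eq:Dq}
D_qz_{pr}=z_{qr}\ \text{ for all types } r,\qquad D_qz_{r'r}=0\ \text{ for } r'\ne p .
\end{equation}
In particular $D_p$ is even and multiplies a monomial of $\Lambda$ by its number of variables $\bar p_i$.

\begin{corollary}\label{cor:rules}
Let $f\in\Lambda$ be such that each of its monomials contains exactly $a$ of the variables $\bar p_i$, with multiplicity.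
\begin{enumerate}
\item[(a)] $\mathbb E_p[z_{pp}f]=(N+(-1)^{|p|}a)\,\mathbb E_p[f]$.
\item[(b)] $\mathbb E_p[z_{qp}f]=(-1)^{|p|}\,\mathbb E_p[D_qf]$ for $q\ne p$.
\item[(c)] If $f$ contains no variable $p_i$, then $\mathbb E_p[f]=0$ for $a>0$ and $\mathbb E_p[f]=f$ for $a=0$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Since $\bar p_ip_i=(-1)^{|p|}p_i\bar p_i$, the sign in Lemma~\ref{lem:ibp} cancels, and
\[
\mathbb E_p[z_{pp}f]=\sum_i\mathbb E_p\big[\partial_{\bar p_i}(\bar p_if)\big]=\mathbb E_p\big[Nf+(-1)^{|p|}D_pf\big].
\]
(b) As $\bar q_i\in\Lambda_{\hat p}$, we have $\mathbb E_p[z_{qp}f]=\sum_i\bar q_i\,\mathbb E_p[p_if]=(-1)^{|p|}\sum_i\mathbb E_p[\bar q_i\,\partial_{\bar p_i}f]$.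
(c) This is \eqref{eq:defE} with all $b_i=0$.
\end{proof}

In terms of segments, (b) joins a segment from $q$ to $p$ with one of the segments from $p$ to some $r$, producing a segment from $q$ to $r$. In (a), a segment from $p$ to $p$ either closes up into a face, with $N$ possible colors, or is absorbed into one of the $a$ other segments leaving $p$.

\subsection*{The formal operator}
We now treat the $z_{pq}$ as symbols and $N$ as an indeterminate. For $U\subseteq V$ let $A_U$ be the free supercommutative $\mathbb Z[x]$-algebra on symbols $z_{pq}$ of parity $|p|+|q|$, for $p,q\in U\times\{0,1\}$, with a fixed order of the generators. The \emph{degree} of a basis monomial is its number of factors $z$. We say that $z_{pq}$ has the two \emph{letters} $\bar p$ and $q$; the letters of a monomial form a multiset, and its parity is the sum of their parities. The elements $\sum_i\bar p_iq_i$ of $\Lambda$ satisfy the defining relations of the generators, so there is a ring homomorphism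
\[
\operatorname{ev}_N\colon A_V\to\Lambda,\qquad x\mapsto N,\qquad z_{pq}\mapsto\sum_i\bar p_iq_i .
\]
From now on $F_e$ denotes the element \eqref{eq:Fe} of $A_V$. Even modulo $x-N$ the map $\operatorname{ev}_N$ is not injective; for instance, $z_{pp}^{N+1}\mapsto0$ for odd $p$. So $\mathbb E_p$ does not by itself define an operator on $A_U$. We define one by a recursion and prove only that it is compatible with every $\operatorname{ev}_N$.

For a basis monomial $M'=g_1\cdots g_\ell$ of $A_U$ define $D_qM'\in A_U$ by the Leibniz expansion
\[
D_qM'=\sum_{j}(-1)^{(|p|+|q|)(|g_1|+\dots+|g_{j-1}|)}\,g_1\cdots g_{j-1}\,(D_qg_j)\,g_{j+1}\cdots g_\ell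
\]
with the values \eqref{eq:Dq}; then $\operatorname{ev}_N(D_qM')=D_q\operatorname{ev}_N(M')$. A basis monomial $M$ that has a letter $p$ or $\bar p$ is \emph{rewritten} by the first applicable rule:
\begin{enumerate}
\item[(R1)] if $M=z_{pp}M'$, then $M\to(x+(-1)^{|p|}a)\,M'$, where $a$ is the number of letters $\bar p$ in $M'$;
\item[(R2)] if $M$ has a factor $z_{qp}$, take the first such generator, write $M=\pm z_{qp}M'$ with a basis monomial $M'$, and let $M\to\pm(-1)^{|p|}D_qM'$;
\item[(R3)] otherwise $M\to0$.
\end{enumerate}
Let $\|f\|$ be the sum of the absolute values of all integer coefficients of $f\in A_U$. A product of basis monomials is $0$ or $\pm$ a basis monomial, so $\|fg\|\le\|f\|\,\|g\|$.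

\begin{lemma}\label{lem:step}
A rewriting step replaces a monomial $M\in A_U$ of degree $\ell$ by $\sum_jc_jM_j$ with at most $2|U|$ terms, where the $c_j\in\mathbb Z[x]$ have degree at most $1$, $\sum_j\|c_j\|\le\ell$, and each $M_j$ is a basis monomial of degree $\ell-1$ whose letters are those of $M$ with one $p$ and one $\bar p$ removed.
\end{lemma}

\begin{proof}
In (R1) there is one term, $\|c\|=1+a\le\ell$, and the deleted factor $z_{pp}$ has the letters $\bar p,p$. In (R2) the pair $z_{qp},z_{pr}$, with letters $\bar q,p,\bar p,r$, is replaced by $z_{qr}$, with letters $\bar q,r$. The Leibniz terms with the same $r$ involve the same basis monomial, so there is at most one term for each of the $2|U|$ types $r$, and the coefficients have absolute sum at most $\ell-1$, the number of factors of $M'$. In (R3) the sum is empty.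
\end{proof}

Define the $\mathbb Z[x]$-linear map $\widehat{\mathbb E}_p\colon A_U\to A_U$ by recursion on the degree: $\widehat{\mathbb E}_p(M)=M$ if $M$ has no letter $p$ or $\bar p$, and $\widehat{\mathbb E}_p(M)=\sum_jc_j\widehat{\mathbb E}_p(M_j)$ if $M\to\sum_jc_jM_j$. By Lemma~\ref{lem:step}, $\widehat{\mathbb E}_p$ preserves parity, since the two removed letters have the same parity, and it introduces no new letters; its values do not involve $p$. The three rules are the three parts of Corollary~\ref{cor:rules} applied to $\operatorname{ev}_N(M')$ or $\operatorname{ev}_N(M)$, so induction on the degree gives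
\begin{equation}\label{eq:intertwine}
\operatorname{ev}_N\circ\widehat{\mathbb E}_p=\mathbb E_p\circ\operatorname{ev}_N\qquad\text{for all }N\ge1 .
\end{equation}
Put $\mathbb E_v=\mathbb E_{(v,0)}\circ\mathbb E_{(v,1)}$ and $\widehat{\mathbb E}_v=\widehat{\mathbb E}_{(v,0)}\circ\widehat{\mathbb E}_{(v,1)}$. Then $\widehat{\mathbb E}_v$ maps $A_U$ to $A_{U\setminus\{v\}}$, and \eqref{eq:intertwine} holds with $v$ in place of $p$.

\begin{example}\label{ex:bouquet}
Let $G=B_m$ with vertex $v$, and denote the two types by their parities. Put $X=z_{00}$, $Y=z_{11}$ and $W=z_{01}z_{10}=-z_{10}z_{01}$; then $W^2=0$ because $z_{01}$ is odd. The loop that carries the root has $F_e=X^2+W$, and every other loop has $F_e=X^2+2W-Y^2$. Hence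
\[
\prod_eF_e=(X^2+W)(X^2-Y^2)^{m-1}+2(m-1)\,WX^2(X^2-Y^2)^{m-2},
\]
a combination of at most $2m$ monomials. Rule (R1) gives $\widehat{\mathbb E}_v(X^iY^j)=x^{\overline i}\,x^{\underline j}$. In $WX^iY^j$ the factor $z_{10}$ carries one more letter $\bar1$, so removing the $Y$'s gives the factor $(x-j)\cdots(x-1)=(x-1)^{\underline j}$; then (R2) for the odd type gives $z_{01}\cdot z_{10}X^i\to-X^{i+1}$. Thus $\widehat{\mathbb E}_v(WX^iY^j)=-x^{\overline{i+1}}\,(x-1)^{\underline j}$. By Proposition~\ref{prop:formula} and \eqref{eq:intertwine}, the polynomial $\widehat{\mathbb E}_v(\prod_eF_e)$ agrees with $P_{B_m}$ at all positive integers, hence equals it, and the sum over $(2m-1)!$ rotations has become a sum of at most $2m$ explicit terms. For $m=1$ we get $x(x+1)-x=x^2$. For $m=2$ the product is $X^4+3WX^2-X^2Y^2-WY^2$, whose four monomials give the four terms of Example~\ref{ex:B2}; the cancellation for $S=\{a',b\}$ and $S=\{a',b'\}$ is the relation $W^2=0$.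
\end{example}

\section{Elimination along a tree decomposition}\label{sec:algorithm}

The algebra $A_V$ has $4n^2$ generators, too many to expand $\prod_eF_e$. But to eliminate $v$ we need to multiply only the factors that involve $v$, and the tree decomposition supplies an order in which these never involve more than $k+1$ vertices. This is the only place where the treewidth is used.

\subsection*{The elimination order}
Root the tree of the decomposition, and let $t(v)$ be the node closest to the root whose bag contains $v$; it is an ancestor of, or equal to, every node whose bag contains $v$. (This also justifies the assumption on the number of nodes. Contracting tree edges along which one bag contains the other takes time polynomial in the size of the given decomposition and does not increase the width. Afterwards every non-root bag has a vertex outside the parent's bag and the root bag is nonempty, so every node is of the form $t(v)$.) List $V$ as $v_1,\dots,v_n$ by non-increasing depth of $t(v)$, and let $B_v$ be the set of vertices of $\operatorname{bag}(t(v))$ that come later than $v$. Then $|B_v|\le k$.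

\begin{lemma}\label{lem:order}
If $v$ and $w$ lie in a common bag and $w$ is later than $v$, then $w\in B_v$.
\end{lemma}

\begin{proof}
Let $v,w\in\operatorname{bag}(b)$. Both $t(v)$ and $t(w)$ lie on the path from the root to $b$, and $t(w)$ is not deeper than $t(v)$. So $t(v)$ lies on the path from $t(w)$ to $b$. The bags at both ends of this path contain $w$, hence so does $\operatorname{bag}(t(v))$.
\end{proof}

\subsection*{The algorithm}
Keep a list $L$ of even elements $f$, each with a \emph{support} $U(f)\subseteq V$ such that $f\in A_{U(f)}$. Initially $L$ consists of the $F_e$, with $U(F_e)$ the set of ends of $e$. For $v=v_1,\dots,v_n$ in turn, remove from $L$ all $f$ with $v\in U(f)$, let $\Phi_v$ be their product, and insert the \emph{message} $\Psi_v=\widehat{\mathbb E}_v(\Phi_v)$, whose support is the union of the removed supports minus $v$. Messages are even because $\widehat{\mathbb E}_v$ preserves parity. After the step for $v$ no support contains $v$, so at the end all elements of $L$ lie in $A_\emptyset=\mathbb Z[x]$. Output their product.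

\begin{example}\label{ex:digon}
Let $G$ consist of vertices $u,v$ joined by two edges, one of which carries both roots. Write $p,q$ for the even and $p',q'$ for the odd types at $u,v$. Then
\[
\Phi_u=z_{pq}z_{qp}\,\big(z_{pq}z_{qp}-z_{p'q}z_{qp'}+z_{pq'}z_{q'p}-z_{p'q'}z_{q'p'}\big).
\]
We eliminate $p'$ and then $p$ from the four terms, using only (R2):
\begin{align*}
z_{pq}^2z_{qp}^2&\to2z_{qq}z_{pq}z_{qp}\to2z_{qq}^2,\\
-z_{pq}z_{qp}z_{p'q}z_{qp'}=z_{qp'}\cdot z_{p'q}z_{pq}z_{qp}&\to-z_{qq}z_{pq}z_{qp}\to-z_{qq}^2,\\
z_{qp}\cdot z_{pq}z_{pq'}z_{q'p}&\to-z_{q'p}\cdot z_{pq'}z_{qq}-z_{q'p}\cdot z_{pq}z_{qq'}\\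
&\to-z_{q'q'}z_{qq}-z_{q'q}z_{qq'},\\
-z_{q'p'}\cdot z_{p'q'}z_{pq}z_{qp}&\to z_{q'q'}z_{pq}z_{qp}\to z_{q'q'}z_{qq}.
\end{align*}
The sum is $\Psi_u=z_{qq}^2+z_{qq'}z_{q'q}$. This is the factor $X^2+W$ of a rooted loop at $v$, as suppressing a vertex of degree two suggests, and by Example~\ref{ex:bouquet} the output is $x^2$: one planar embedding with two faces.
\end{example}

\begin{lemma}\label{lem:correct}
The algorithm outputs $P_G(x)$.
\end{lemma}

\begin{proof}
We show that after step $j$, for every $N\ge1$,
\[
\mathbb E_{v_{j+1}}\cdots\mathbb E_{v_n}\Big[\operatorname{ev}_N\prod_{f\in L}f\Big]=P_G(N);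
\]
the order in the product is irrelevant since all $f$ are even. For $j=0$ this is Proposition~\ref{prop:formula}. In the step for $v=v_{j+1}$ write $\prod_{f\in L}f=\Phi_vR$, where $R$ is the product of the elements that stay in $L$, so that $\operatorname{ev}_NR$ contains no variable at $v$. The operators commute, so $\mathbb E_v$ may be applied first, and right linearity and \eqref{eq:intertwine} give
\[
\mathbb E_v[\operatorname{ev}_N(\Phi_vR)]=\mathbb E_v[\operatorname{ev}_N\Phi_v]\operatorname{ev}_NR=\operatorname{ev}_N(\Psi_vR).
\]
For $j=n$ the invariant says that the output agrees with $P_G$ at every positive integer, so the two polynomials are equal.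
\end{proof}

The colors have thus served only in the proof; the algorithm never fixes $N$.

\begin{lemma}\label{lem:support}
Every $f$ removed in the step for $v$ has $U(f)\subseteq B_v\cup\{v\}$. Hence $U(\Psi_v)\subseteq B_v$, and the step takes place in an algebra $A_U$ with $|U|\le k+1$.
\end{lemma}

\begin{proof}
We use induction along the order. Let $w\in U(f)$, $w\ne v$. Supports contain no eliminated vertex, so $w$ is later than $v$. If $f=F_e$, then $v$ and $w$ are the ends of $e$ and share a bag. If $f=\Psi_u$, then $v,w\in B_u\subseteq\operatorname{bag}(t(u))$ by induction. In both cases Lemma~\ref{lem:order} gives $w\in B_v$.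
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:euler} and Lemma~\ref{lem:correct} it remains to bound the running time. Products are formed two factors at a time. To apply $\widehat{\mathbb E}_p$, go through the degrees in decreasing order and rewrite every monomial of the current degree that has a letter $p$ or $\bar p$, collecting like terms. Every element that occurs, including the intermediate ones, is built from a set $K$ of edge factors, and the sets belonging to distinct elements of $L$ are disjoint.

\emph{Number of monomials.} Each monomial of $F_e$ has one barred letter for each dart of $e$, located at the vertex of that dart. Letters add up under products and are only removed by rewriting (Lemma~\ref{lem:step}). So every monomial that occurs has at most $d_w$ barred letters at each vertex $w$, and all exponents are at most $\Delta$. For $|U|\le k+1$ the algebra $A_U$ has at most $2(k+1)^2$ even and $2(k+1)^2$ odd generators. Hence in each step at most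
\[
Q=(\Delta+1)^{2(k+1)^2}\,2^{2(k+1)^2}=(2\Delta+2)^{2(k+1)^2}
\]
monomials can occur.

\emph{Degrees.} In every term, the degree of the monomial plus the degree in $x$ is at most $2|K|$: it is $2$ for $F_e$, it adds up under products, and a rewriting step lowers the first summand by $1$ and raises the second by at most $1$. So both are at most $2m$.

\emph{Size of the integers.} We have $\|F_e\|\le4$. For $f=\sum_Mc_MM$ let $\omega(f)=\sum_M\|c_M\|(2m)^{\deg M}$. By Lemma~\ref{lem:step}, rewriting a monomial of degree $\ell\le2m$ does not increase $\omega$, and $\|f\|\le\omega(f)\le(2m)^{2m}\|f\|$. So throughout an application of $\widehat{\mathbb E}_p$ the norm stays below $(2m)^{2m}$ times its initial value. The norm is submultiplicative, and each of the $m$ edge factors and each of the $2n$ operators $\widehat{\mathbb E}_p$ enters the history of an element at most once. So all norms are at most $4^m(2m)^{4mn}$, and all integers have $O(mn\log(m+1))$ bits.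

\emph{Number of operations.} In total at most $m+n$ elements enter $L$ and each leaves it at most once, so there are at most $m+n$ products in algebras $A_U$, and a final product of at most $n$ polynomials in $x$. A product in $A_U$ runs over at most $Q^2$ pairs of monomials, each costing $O(m^2)$ integer multiplications for the coefficients. In an application of $\widehat{\mathbb E}_p$, rewriting creates only monomials of smaller degree, so each of the at most $Q$ monomials is rewritten at most once; it yields at most $2(k+1)$ terms, each costing $O(m)$ integer operations. This is done for $2n$ types. Handling an exponent vector and its sign costs time polynomial in $|U|\le n$ and $m$, looking up a monomial costs at most $Q$ such operations, and the order $v_1,\dots,v_n$ is found in time polynomial in $n$. The total is $Q^{O(1)}(n+m)^{O(1)}$.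
\end{proof}

\section{Embeddings in all surfaces}\label{sec:all}

\subsection*{Signed rotation systems}
A cellular embedding in an arbitrary closed surface is encoded by a pair $(\sigma,\lambda)$ of a rotation system and a map $\lambda\colon E(G)\to\{\pm1\}$. Take an oriented disk for each vertex, attach a band for each edge in the cyclic orders given by $\sigma$, with a half twist if $\lambda(e)=-1$, and glue a disk, a face, to each boundary circle. The surface is orientable if and only if the product of $\lambda$ along every cycle of $G$ is $+1$. Fix a spanning tree $T$. As usual, embeddings are counted as \emph{normalized} pairs, those with $\lambda=+1$ on $T$. A normalized pair is orientable if and only if $\lambda\equiv+1$, since the product along the fundamental cycle of an edge $e\notin T$ is $\lambda(e)$. So the orientable embeddings of Euler genus $\gamma$ number $g_{\gamma/2}$, read as $0$ for odd $\gamma$.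

To trace the faces, give each dart $h$ two \emph{sides} $h^-,h^+$, the endpoints of the arc along which the band of $h$ meets its disk, in the direction of the rotation. The boundary circles alternate between arcs of disks and sides of bands, which define two perfect matchings on the $4m$ sides. The \emph{corner matching} pairs $h^+$ with $\sigma(h)^-$. The \emph{edge matching} pairs, for each edge $\{h,h'\}$, the sides $h^+,h'^-$ and $h^-,h'^+$ if $\lambda=+1$, and $h^+,h'^+$ and $h^-,h'^-$ if $\lambda=-1$. The faces are the components of the union of the two matchings; let $\phi(\sigma,\lambda)$ be their number. For $\lambda\equiv+1$ one passes from $h^-$ to $(\alpha h)^+$ to $(\sigma\alpha h)^-$ and recovers the cycles of $\sigma\alpha$.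

The normalization on $T$ is awkward for a formula that treats all edges alike, so we sum over all pairs instead: let $\widetilde P_G(x)=\sum_{\sigma,\lambda}x^{\phi(\sigma,\lambda)}$.

\begin{lemma}\label{lem:flip}
The number of embeddings of Euler genus $\gamma$ is $\tilde e_\gamma=2^{-(n-1)}[x^{\,m-n+2-\gamma}]\,\widetilde P_G(x)$.
\end{lemma}

\begin{proof}
The \emph{flip} at $v$ inverts $\sigma$ on $H_v$ and negates $\lambda$ on the non-loop edges at $v$. Exchanging $h^+$ and $h^-$ for all $h\in H_v$ carries the two matchings of a pair to those of the flipped pair: the corner $\{h^+,\sigma(h)^-\}$ becomes $\{g^+,\sigma^{-1}(g)^-\}$ with $g=\sigma(h)$, a non-loop edge at $v$ changes its kind, and a loop, both of whose darts are affected, keeps it. So flips preserve $\phi$. Fix a vertex $v_0$. Flips are commuting involutions, and flipping all vertices of $Z\subseteq V\setminus\{v_0\}$ negates $\lambda$ exactly on the edges between $Z$ and $V\setminus Z$. The map sending $Z$ to the set of such edges in $T$ is a homomorphism between two groups of order $2^{n-1}$ under symmetric difference, and it is injective because the connected spanning subgraph $T$ has an edge leaving every nonempty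 $Z$. It is therefore bijective: these $2^{n-1}$ operations act freely on pairs, and each orbit contains exactly one normalized pair. By Euler's formula a pair has Euler genus $\gamma$ if and only if $\phi=m-n+2-\gamma$.
\end{proof}

The number of nonorientable embeddings of Euler genus $\gamma$ is $\tilde e_\gamma-g_{\gamma/2}$. By Theorem~\ref{thm:main} it suffices to compute $\widetilde P_G$.

\subsection*{The expectation formula}
Along a twisted band a face walk reverses its direction relative to the rotations, so a segment may join two ``leaving'' or two ``arriving'' sides. This calls for two more scalar products in $\Lambda$,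
\[
y_{pq}=\sum_ip_iq_i,\qquad\bar y_{pq}=\sum_i\bar p_i\bar q_i,
\]
of parity $|p|+|q|$. They satisfy
\begin{equation}\label{eq:ysym}
y_{qp}=(-1)^{|p||q|}y_{pq},\qquad\bar y_{qp}=(-1)^{|p||q|}\bar y_{pq},\qquad y_{pp}=\bar y_{pp}=0\ \text{ for odd } p .
\end{equation}
With $p,q$ ranging as in \eqref{eq:Fe}, define the even element
\[
\widetilde F_e=\sum_{p,q}\Big((-1)^{|p|}z_{pq}z_{qp}+(-1)^{|p||q|+|p|+|q|}\,\bar y_{pq}\,y_{pq}\Big).
\]

\begin{proposition}\label{prop:formula2}
$\widetilde P_G(N)=\mathbb E\big[\prod_e\widetilde F_e\big]$ for every integer $N\ge1$.
\end{proposition}

\begin{proof}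
The corner matching, and hence $\phi(\pi,\lambda)$, makes sense for every $\pi\in\prod_v\operatorname{Sym}(H_v)$, so Lemma~\ref{lem:cycle} gives \eqref{eq:signed} for each $\lambda$, with $\phi(\pi,\lambda)$ in place of $\operatorname{cyc}(\pi\alpha)$. The number $N^{\phi(\pi,\lambda)}$ counts the colorings $c$ of the sides that are constant on the edge matching and satisfy $c((\pi h)^-)=c(h^+)$ for all $h$. Lemma~\ref{lem:wick} with $a_l=c(h_l^-)$ and $b_l=c(h_l^+)$ shows that a dart $h$ of type $p$ contributes the even factor $\bar p_{c(h^-)}p_{c(h^+)}$. Consider an edge with darts $h,h'$ of types $p,q$ and put $i=c(h^-)$, $j=c(h^+)$. If $\lambda=+1$, then $c(h'^-)=j$ and $c(h'^+)=i$, and the contribution $\sum_{i,j}\bar p_ip_j\bar q_jq_i=(-1)^{|q|}z_{pq}z_{qp}$ was computed in Proposition~\ref{prop:formula}. If $\lambda=-1$, then $c(h'^-)=i$ and $c(h'^+)=j$, and exchanging $p_j$ with $\bar q_i$ gives $\sum_{i,j}\bar p_ip_j\bar q_iq_j=(-1)^{|p||q|}\bar y_{pq}y_{pq}$. Multiply by the share $(-1)^{|p|+|q|}$ of $(-1)^{|S|}$, and sum over $\lambda(e)$ and over the types, independently for each edge.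
\end{proof}

\subsection*{Elimination}
Order the types. Let $\widetilde A_U$ be the free supercommutative $\mathbb Z[x]$-algebra on all $z_{pq}$ and on $y_{pq},\bar y_{pq}$ for $p<q$ and for $p=q$ even; the remaining symbols $y_{pq},\bar y_{pq}$ are defined by \eqref{eq:ysym}. With $u=|U|$ there are $4u^2$ generators $z$, and $\binom{2u}{2}+u=2u^2$ generators of each of the kinds $y,\bar y$, in total $8u^2$. The letters of $y_{pq}$ are $p,q$, those of $\bar y_{pq}$ are $\bar p,\bar q$, and $\operatorname{ev}_N$ extends to $\widetilde A_V$.

Fix $p$, and besides $D_q$ consider $C_q=\sum_iq_i\,\partial_{\bar p_i}$, a superderivation of parity $|p|+|q|$ for the same reason; it replaces a letter $\bar p$ by $q$. Both kill the generators without a letter $\bar p$. By \eqref{eq:ysym} the others may be written as $z_{pr}$, $\bar y_{pr}$ with $r\ne p$, or $\bar y_{pp}$ with $p$ even, and differentiating gives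
\[
\begin{array}{c|ccc}
&z_{pr}&\bar y_{pr}\ (r\ne p)&\bar y_{pp}\\\hline
D_q&z_{qr}&\bar y_{qr}&2\bar y_{qp}\\
C_q&y_{qr}&(-1)^{|q||r|}z_{rq}&2z_{pq}
\end{array}
\]
where $\sum_iq_i\bar r_i=(-1)^{|q||r|}z_{rq}$ explains the sign, and $\partial_{\bar p_i}\bar y_{pp}=2\bar p_i$ explains the last column. A generator with an unbarred letter $p$ is, up to sign, $z_{pp}$, $z_{qp}$, $y_{qp}$ with $q\ne p$, or $y_{pp}$ with $p$ even. The first two cases are covered by Corollary~\ref{cor:rules}, which was stated for general $f$. For the other two, Lemma~\ref{lem:ibp} gives
\begin{align*}
\mathbb E_p[y_{qp}f]&=\sum_iq_i\,\mathbb E_p[p_if]=(-1)^{|p|}\,\mathbb E_p[C_qf]&&(q\ne p),\\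
\mathbb E_p[y_{pp}f]&=\sum_i\mathbb E_p[\partial_{\bar p_i}(p_if)]=\mathbb E_p[C_pf]&&(p\text{ even}).
\end{align*}
Accordingly, a basis monomial $M$ with an unbarred letter $p$ is rewritten by moving the first generator containing that letter to the front and applying
\[
\begin{array}{ll}
z_{pp}M'\to(x+(-1)^{|p|}a)M',&z_{qp}M'\to(-1)^{|p|}D_qM',\\[2pt]
y_{pp}M'\to C_pM',&y_{qp}M'\to(-1)^{|p|}C_qM',
\end{array}
\]
where $a$ is the number of letters $\bar p$ in $M'$ and the derivations are Leibniz expansions with the values in the table. A monomial with a letter $\bar p$ but no letter $p$ is rewritten to $0$.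

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Lemma~\ref{lem:step} holds for these rules with at most $4|U|$ terms and $\sum_j\|c_j\|\le2\ell$. Indeed, each rule lowers the degree by one. At most $4|U|$ generators have a letter $\bar p$. The coefficients of $D_qM'$ or $C_qM'$ have absolute sum at most the number $a\le2(\ell-1)$ of letters $\bar p$ in $M'$, and $1+a\le2\ell$. For the letters: the rule for $z_{qp}$ removes $\bar q,p$ and turns a $\bar p$ into $\bar q$; the rule for $y_{qp}$, where $q=p$ is allowed, removes $q,p$ and turns a $\bar p$ into $q$. In every case exactly one $p$ and one $\bar p$ disappear.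

The recursion of Section~\ref{sec:elim} therefore defines parity-preserving operators $\widehat{\mathbb E}_p$ on $\widetilde A_U$ that introduce no new letters and satisfy \eqref{eq:intertwine}. Run the algorithm of Section~\ref{sec:algorithm} on the factors $\widetilde F_e$. The proof of Lemma~\ref{lem:correct} uses only these properties and the expectation formula, here Proposition~\ref{prop:formula2}, so the output is $\widetilde P_G$; Lemma~\ref{lem:support} concerns only supports.

In the time analysis the numbers change as follows. Each monomial of $\widetilde F_e$ has degree $2$ and has one barred and one unbarred letter for each dart of $e$, so a monomial that occurs has at most $d_w$ barred and $d_w$ unbarred letters at each vertex $w$. Hence all exponents are at most $\Delta$, and there are at most $(\Delta+1)^{8(k+1)^2}$ monomials in each step. The degree bound $2m$ is unchanged. We have $\|\widetilde F_e\|\le8$, and with $4m$ in place of $2m$ as the base in $\omega$, all norms are at most $8^m(4m)^{4mn}$, so the integers again have $O(mn\log(m+1))$ bits. A rewriting step yields at most $4(k+1)$ terms. The total time is $(2\Delta+2)^{O((k+1)^2)}(n+m)^{O(1)}$, and Lemma~\ref{lem:flip}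 and Theorem~\ref{thm:main} give the distribution.
\end{proof}

\begin{example}
For $G=B_1$, with types denoted by their parities, the untwisted part of $\widetilde F_e$ gives $x^2$ by Example~\ref{ex:bouquet}. The twisted part is $\bar y_{00}y_{00}-\bar y_{01}y_{01}$. Eliminating the even type from the first term gives $y_{00}\bar y_{00}\to2z_{00}\to2x$. The second term equals $y_{01}\bar y_{10}$; eliminating the odd type gives $-z_{00}$, and then $-x$. So $\widetilde P_{B_1}=x^2+x$: one embedding in the sphere and one in the projective plane.
\end{example}

\section{The role of the parameters}\label{sec:scope}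

For fixed $k$ the running time is polynomial in $\Delta$, and if $\Delta$ is bounded too, each message has a bounded number of monomials, depending only on $k$ and $\Delta$. In this sense Theorems~\ref{thm:main} and~\ref{thm:all} interpolate between the bounded-degree case and the unrestricted case.

The bound on the treewidth cannot simply be dropped unless $\mathrm P=\mathrm{NP}$: the genus distribution determines the minimum genus, and deciding whether a graph has genus at most a given number is NP-complete \cite{Thomassen}.

The exponent of $\Delta$ in our bound is proportional to the number of generators of $A_U$ and so grows with $k$. We do not settle whether the exponent can be made independent of $k$, that is, whether the genus distribution is fixed-parameter tractable in $k$ alone.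

\begin{thebibliography}{9}

\bibitem{Bodlaender}
Bodlaender, \emph{SIAM J. Comput.} 25 (1996).

\bibitem{source}
\emph{The Curse Of The Impact Factor},
\texttt{https://dlib.si/\allowbreak stream/\allowbreak URN:NBN:SI:doc-YXYPUUHE/\allowbreak 0ffa607a-c476-4422-b874-4ed6962edd0b/\allowbreak PDF}.

\bibitem{Thomassen}
Thomassen, \emph{J. Algorithms} 10 (1989).

\end{thebibliography}
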